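\title{Beating the golden ratio for minimal vertex separators}

\begin{abstract}
We prove that there is an absolute constant $c<\varphi=(1+\sqrt5)/2$ such that a graph on $n$ vertices has at most $c^{\,n-2}$ minimal $(s,t)$-separators for any two non-adjacent vertices $s$ and $t$. The bound of order $\varphi^n$ comes from a percolation inequality: connected sets containing $s$ carry weights of total at most $1$. We improve it by attaching to each separator exponentially many further connected sets of comparable weight from which the separator can almost be read off. The constant is not optimized; we obtain $c=\varphi^{1-\exp(-10^{32})}$.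
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. Let $G$ be a graph on $n$ vertices and let $s,t$ be distinct non-adjacent vertices. A set $S\subseteq V(G)\setminus\{s,t\}$ is an \emph{$(s,t)$-separator} if $s$ and $t$ lie in different components of $G-S$, and it is \emph{minimal} if no proper subset of $S$ is an $(s,t)$-separator. We write $\mathcal S(G,s,t)$ for the set of minimal $(s,t)$-separators. Every superset of a separator that avoids $s$ and $t$ is again a separator, so the minimal ones describe all of them, and it is natural to ask how many there can be.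

If $G$ is a path from $s$ to $t$ with three internal vertices, the minimal separators are the three internal vertices. If $G$ consists of $r$ such paths sharing only $s$ and $t$, a minimal separator picks exactly one internal vertex from each path, which gives $3^r=3^{(n-2)/3}$ separators, and $3^{1/3}>1.442$. So the count is exponential, the trivial upper bound is $2^n$, and the question is the base of the exponential. Let $\varphi=(1+\sqrt5)/2=1.618\ldots$ be the golden ratio. The lecture slides \cite{slides} quote an upper bound $C_0n^{C_0}\varphi^n$ with an absolute constant $C_0$ and a lower bound of about $1.4521^n$, and ask whether the upper bound can be improved. We take the question in the following form: are there constants $c<\varphi$ and $C$ such that $|\mathcal S(G,s,t)|\le Cn^Cc^n$ for all $G$, $s$, $t$? The answer is yes, and no constant or polynomial factor is needed.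

\begin{theorem}\label{thm:main}
Let $c_0=\varphi^{\,1-\exp(-10^{32})}<\varphi$. For every graph $G$ on $n$ vertices and all distinct non-adjacent vertices $s,t$ of $G$,
\[
|\mathcal S(G,s,t)|\le c_0^{\,n-2}.
\]
\end{theorem}

This follows from a statement about the exact growth rate. Let $M(k)$ be the maximum of $|\mathcal S(G,s,t)|$ over all graphs with $k$ vertices besides the non-adjacent vertices $s$ and $t$.

\begin{theorem}\label{thm:rate}
The limit $c_*=\lim_{k\to\infty}M(k)^{1/k}$ exists, $M(k)\le c_*^{\,k}$ for all $k\ge0$, and $c_*\le c_0<\varphi$. Hence $|\mathcal S(G,s,t)|\le c_*^{\,n-2}$ for all $G$, $s$, $t$.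
\end{theorem}

We make no attempt to optimize $c_0$. The gap between $1.4521$ and $\varphi$ may suggest that some improvement is to be expected, but the short proof of the bound $\varphi^n$ cannot be sharpened by itself: it uses only half of what minimality gives, and for the larger family that it counts it is sharp up to a polynomial factor. Section~\ref{sec:perc} contains this proof and the example. Section~\ref{sec:enclose} introduces the construction that uses the other half of minimality and tests it on graphs of bounded degree. Section~\ref{sec:reduction} reduces the theorems to a counting statement for balanced partitions, which is proved in Sections~\ref{sec:hubs} and~\ref{sec:regular}.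

\section{Percolation and the golden ratio}\label{sec:perc}

For a vertex set $Q$, let $N(Q)$ be the set of vertices outside $Q$ with a neighbor in $Q$, and let $N[Q]=Q\cup N(Q)$; we write $N(v)$ for $N(\{v\})$. For vertex sets $X$ and $B$, not necessarily disjoint, $N_B(X)$ is the set of vertices of $B$ that have a neighbor in $X$, and $N_B(v)=N_B(\{v\})$. A set is \emph{connected} if it induces a connected subgraph.

\begin{lemma}\label{lem:full}
Let $S\in\mathcal S(G,s,t)$ and let $A\ni s$ and $B\ni t$ be components of $G-S$. Then $N(A)=N(B)=S$.
\end{lemma}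

\begin{proof}
Since $A$ and $B$ are components of $G-S$, both $N(A)$ and $N(B)$ lie in $S$. Let $v\in S$. As $S\setminus\{v\}$ is not a separator, some $s$--$t$ path avoids it; this path meets $S$, so it meets $S$ exactly in $v$. The part of the path before $v$ lies in $A$ and the part after $v$ lies in $B$, so $v$ has a neighbor in each.
\end{proof}

Thus $S$ is determined by $A$, and also by $B$, and it suffices to count connected sets. Our tool is the remark that a random cluster takes only one value. We state it for a set of roots and for probabilities that depend on the vertex, since both freedoms will be used.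

\begin{lemma}\label{lem:perc}
Let $H$ be a graph, $\emptyset\ne R\subseteq V(H)$ and $\pi:V(H)\setminus R\to[0,1]$. Let $\mathcal C$ be the family of sets $C\supseteq R$ such that every component of $H[C]$ meets $R$. Then
\[
\sum_{C\in\mathcal C}\ \prod_{v\in C\setminus R}\pi(v)\prod_{v\in N(C)}\bigl(1-\pi(v)\bigr)\le1 .
\]
\end{lemma}

\begin{proof}
Declare each $v\notin R$ open with probability $\pi(v)$ and closed otherwise, independently. Let the cluster be the set of vertices reachable from $R$ by paths whose vertices outside $R$ are all open. The summand of $C$ is the probability that all of $C\setminus R$ is open and all of $N(C)$ is closed. On this event the cluster equals $C$: each vertex of $C$ is joined to $R$ by a path inside $C$, and a path that starts in $R$ and leaves $C$ does so through a closed vertex of $N(C)$. So the events for distinct $C$ are disjoint.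
\end{proof}

We use the lemma in this form: if every member of a subfamily of $\mathcal C$ has summand at least $\delta$, the subfamily has at most $1/\delta$ members.

In the situation of Lemma~\ref{lem:full}, if $|A|\le|B|$ then $2|A|+|N(A)|\le|A|+|B|+|S|\le n$. A vertex of $A$ therefore costs twice as much of the budget $n$ as a vertex of $N(A)$, and we want a constant probability $p$ with $p=(1-p)^2$. The solution is
\[
p=\varphi^{-2},\qquad q=1-p=\varphi^{-1},
\]
because $\varphi^2=\varphi+1$; this is where the golden ratio comes from. For a connected set $A\ni s$ define its \emph{weight}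
\[
\operatorname{wt}(A)=p^{|A|-1}q^{|N(A)|}\ \ge\ \varphi^{-(2|A|+|N(A)|)} .
\]
Lemma~\ref{lem:perc} with $R=\{s\}$ and $\pi\equiv p$ says that
\begin{equation}\label{eq:total}
\sum_{A\ni s\ \text{connected}}\operatorname{wt}(A)\le1 .
\end{equation}
Consequently, for every real $\mu$,
\begin{equation}\label{eq:star}
\text{at most $\varphi^{\mu}$ connected sets $A\ni s$ satisfy $2|A|+|N(A)|\le\mu$,}
\end{equation}
and the same holds with $t$ in place of $s$. Applying \eqref{eq:star} with $\mu=n$ to the smaller of $A$ and $B$ gives $|\mathcal S(G,s,t)|\le2\varphi^n$.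

When $|A|\le |B|$, this argument uses $S=N(A)$ but not $S=N(B)$. It therefore shows more: there are at most $\varphi^n$ separators $S$ with $S=N(A)$ and $|A|\le|B|$, where $A\ni s$ and $B\ni t$ are components of $G-S$. For this larger family the bound is sharp up to a polynomial factor.

\begin{example}\label{ex:star}
Let $n\ge3$ and $1\le b\le n/2$, and let $G$ be the disjoint union of a star with center $s$ and $n-b-1$ leaves and a path $B\ni t$ on $b$ vertices. For a set $J$ of $b-1$ leaves let $S$ consist of the other leaves. Then $A=\{s\}\cup J$, $N(A)=S$ and $|A|=|B|=b$, so there are $\binom{n-b-1}{b-1}$ such separators. By the identity $\sum_j\binom{\nu-j}{j}=F_{\nu+1}$ for the Fibonacci numbers ($F_1=F_2=1$) and the bound $F_k\ge\varphi^{k-2}$, both proved by induction, $\sum_{b\ge1}\binom{n-b-1}{b-1}=F_{n-1}\ge\varphi^{n-3}$. So some $b$ gives at least $\varphi^{n-3}/n$ separators. Which $b$? With $a=|A|=b$ and $f=|S|=n-2b$, the ratio of consecutive terms is $\binom{n-b-2}{b}/\binom{n-b-1}{b-1}=\frac{f(f-1)}{a(a+f-1)}$, which passes $1$ when $(f/a)^2\approx1+f/a$, that is, when $f\approx\varphi a$.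
\end{example}

The only minimal $(s,t)$-separator in this graph is the empty set. A proof of Theorem~\ref{thm:main} must use the condition $S=N(B)$ while counting the sets $A$.

\section{Enclosing vertices of the separator}\label{sec:enclose}

Fix a graph $H$ on $n$ vertices with distinct non-adjacent vertices $s,t$. A \emph{tight partition} of $H$ is a partition $\tau=(A,S,B)$ of $V(H)$ with $s\in A$, $t\in B$, both $A$ and $B$ connected, and $N(A)=N(B)=S$. There are no edges between $A$ and $B$. The set $A$ determines $\tau$, since $S=N(A)$ and $B=V(H)\setminus N[A]$, and so does $B$. We always write $a=|A|$, $f=|S|$, $b=|B|$. By Lemma~\ref{lem:full}, a minimal separator of $G$ gives a tight partition of the graph obtained from $G$ by deleting the other components of $G-S$; we shall see in Section~\ref{sec:reduction} that this deletion is harmless.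

To beat \eqref{eq:star} we must show that the sets $A$ of tight partitions carry only an exponentially small part of the total weight in \eqref{eq:total}. The plan is to attach to each $A$ many other connected sets $A'\ni s$ such that the weight of $A'$ is not much smaller than that of $A$, and such that each $A'$ is attached to few sets $A$.

The first attempt is to move a vertex $u\in S$ into $A$. There are $f$ choices for $u$, and the weight is multiplied by at most $p/q=1/\varphi$. But $A\cup\{u\}$ does not remember $u$: any of its $a$ vertices other than $s$ may have been the one added. The net gain is a factor of about $f/(\varphi a)$, which is $1$ exactly in the critical range of Example~\ref{ex:star}. We need a modification that leaves a visible mark on $u$.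

For a vertex set $C$, call $v\in N(C)$ \emph{enclosed} by $C$ if $N(v)\subseteq N[C]$, and let $\operatorname{Enc}(C)$ be the set of such vertices. In a tight partition $\operatorname{Enc}(A)=\emptyset$, because every $v\in S=N(B)$ has a neighbor in $B$, and $B$ is disjoint from $N[A]$. So being enclosed is a mark that no vertex carries at the start. To put it on $u$, we leave $u$ outside and add the neighbors of $u$ in $B$ to $A$. These must be connected to $A$ through vertices of $S$ other than $u$, and the next definition reserves a small set of vertices for this purpose.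

Let $S'\subseteq S$. A \emph{cover} of $S'$ is an inclusion-minimal set $T\subseteq S'$ with $N_B(T)=N_B(S')$. By minimality each element of $T$ has a neighbor in $B$ that is adjacent to no other element of $T$; these private neighbors are distinct, so
\begin{equation}\label{eq:cover}
|T|\le b .
\end{equation}
Fix a cover $T$ of $S'$ and, for each $w\in N_B(S')$, a neighbor $x(w)\in T$ of $w$. For $I\subseteq S'\setminus T$ put
\[
W_I=N_B(I),\qquad X_I=\{x(w):w\in W_I\},\qquad A_I=A\cup X_I\cup W_I,
\]
\[
Y_I=W_I\cup N_B(X_I)\cup N_B(W_I).
\]
The vertex $t$ may belong to $A_I$; this does no harm, as \eqref{eq:total} runs over all connected sets containing $s$.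

\begin{lemma}\label{lem:enclose}
In this situation the following hold.
\begin{itemize}
\item[(a)] $A_I$ is connected, $s\in A_I$, $|X_I|\le|W_I|$, and $\operatorname{wt}(A_I)\ge\varphi^{-4|W_I|-|Y_I\setminus W_I|}\operatorname{wt}(A)$.
\item[(b)] $I\subseteq\operatorname{Enc}(A_I)\subseteq Y_I\cup\{v\in S:\emptyset\ne N_B(v)\subseteq Y_I\}$.
\item[(c)] $X_I=A_I\cap N(W_I)$. Hence the sets $A_I$ and $W_I$ determine $\tau$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every vertex of $X_I\subseteq S=N(A)$ has a neighbor in the connected set $A$, and every $w\in W_I$ is adjacent to $x(w)\in X_I$. So $A_I$ is connected, and $|X_I|\le|W_I|$ by definition. Since $A$ has no neighbors in $B$, a vertex of $B$ lies in $N[A_I]$ exactly when it lies in $W_I$ or has a neighbor in $X_I\cup W_I$; that is, $B\cap N[A_I]=Y_I$. All of $S=N(A)$ lies in $N[A_I]$. Therefore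
\begin{equation}\label{eq:nbhd}
N[A_I]=A\cup S\cup Y_I,\qquad N(A_I)=(S\setminus X_I)\cup(Y_I\setminus W_I),
\end{equation}
and $\operatorname{wt}(A_I)=\operatorname{wt}(A)\,p^{|X_I|+|W_I|}q^{|Y_I\setminus W_I|-|X_I|}\ge\operatorname{wt}(A)\,p^{2|W_I|}q^{|Y_I\setminus W_I|}$.

(b) Let $u\in I$. Since $I\cap T=\emptyset$ we have $u\in S\setminus X_I\subseteq N(A_I)$, and $N(u)\subseteq A\cup S\cup W_I\subseteq N[A_I]$ by \eqref{eq:nbhd}. Now let $v\in\operatorname{Enc}(A_I)$. By \eqref{eq:nbhd}, $v\in Y_I$ or $v\in S$. In the second case $N_B(v)\subseteq B\cap N[A_I]=Y_I$, and $N_B(v)\neq\emptyset$ because $S=N(B)$.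

(c) The set $N(W_I)$ is disjoint from $W_I$ by definition and from $A$ because $W_I\subseteq B$; so $A_I\cap N(W_I)\subseteq X_I$. Conversely, $x(w)$ lies outside $W_I$ and is adjacent to $w\in W_I$. Thus $A_I$ and $W_I$ determine $X_I$, then $A=A_I\setminus(X_I\cup W_I)$, and then $\tau$.
\end{proof}

Both halves of minimality appear here: $S=N(A)$ makes $A_I$ connected, and $S=N(B)$ keeps $\operatorname{Enc}(A_I)$ close to $Y_I$. In Example~\ref{ex:star} the second property fails completely: every vertex of $S$ is a leaf and is enclosed by $A$ from the start, so the mark carries no information.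

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[dashed] (1,-1.4)--(1,1.9);
\draw[dashed] (3,-1.4)--(3,1.9);
\node at (0,1.7) {$A$}; \node at (2,1.7) {$S$}; \node at (4.6,1.7) {$B$};
\coordinate (s) at (0,0); \coordinate (x) at (2,1); \coordinate (u) at (2,0);
\coordinate (v) at (2,-1); \coordinate (w) at (4,0.5); \coordinate (z) at (5.3,-0.25);
\coordinate (t) at (4,-1);
\draw (s)--(x) (s)--(u) (s)--(v) (x)--(w) (u)--(w) (w)--(z) (z)--(t) (v)--(t);
\fill (s) circle (2.6pt) (x) circle (2.6pt) (w) circle (2.6pt);
\filldraw[fill=white] (u) circle (4.6pt);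
\filldraw[fill=white] (u) circle (2.6pt) (v) circle (2.6pt) (z) circle (2.6pt) (t) circle (2.6pt);
\node[left=3pt] at (s) {$s$}; \node[above=3pt] at (x) {$x$}; \node[below=5pt] at (u) {$u$};
\node[below=3pt] at (v) {$v$}; \node[above=3pt] at (w) {$w$}; \node[right=3pt] at (z) {$z$};
\node[below=3pt] at (t) {$t$};
\end{tikzpicture}
\caption{A tight partition $(A,S,B)$. Adding the neighbor $w\in B$ of $u$, and the vertex $x$ that joins $w$ to $A$, turns $A=\{s\}$ into the connected set $\{s,x,w\}$ (black). Among its neighbors $u,v,z$, only $u$ (circled) has all its own neighbors inside or adjacent to the black set.}\label{fig:enclose}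
\end{figure}

\begin{example}\label{ex:small}
In Figure~\ref{fig:enclose}, $A=\{s\}$, $S=\{x,u,v\}$, $B=\{w,z,t\}$. We have $N_B(S)=\{w,t\}$, and $T=\{x,v\}$ is a cover of $S$ with $x(w)=x$, $x(t)=v$. For $I=\{u\}$ we get $W_I=\{w\}$, $X_I=\{x\}$, $A_I=\{s,x,w\}$, $Y_I=\{w,z\}$ and $N(A_I)=\{u,v,z\}$. The weight drops from $q^3$ to $p^2q^3$. The vertices $v$ and $z$ are adjacent to $t\notin N[A_I]$, so $\operatorname{Enc}(A_I)=\{u\}$, and $A_I$ reveals $u$. One then guesses $W_I$ among the subsets of $A_I\cap N(u)=\{s,w\}$, and the right guess returns $X_I=A_I\cap N(w)=\{x\}$ and $A=\{s\}$.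
\end{example}

With a single marked vertex and bounded degrees the whole argument takes a few lines.

\begin{proposition}\label{prop:bounded}
If $H$ has maximum degree at most $\Delta$, then
\[
\sum_{\tau}\max(f-b,0)\,\operatorname{wt}(A)\ \le\ \kappa(\Delta):=(\Delta+1)(\Delta+2\Delta^2)\,2^{\Delta}\,\varphi^{4\Delta+2\Delta^2},
\]
where the sum is over all tight partitions $\tau=(A,S,B)$ of $H$.
\end{proposition}

\begin{proof}
For each $\tau$ fix a cover $T$ of $S'=S$ and a map $x$, and consider the pairs $(\tau,u)$ with $u\in S\setminus T$; by \eqref{eq:cover} each $\tau$ lies in at least $f-b$ pairs. For $I=\{u\}$ we have $|X_I|\le|W_I|\le\Delta$ and $|Y_I\setminus W_I|\le2\Delta^2$, so $\operatorname{wt}(A)\le\varphi^{4\Delta+2\Delta^2}\operatorname{wt}(A_I)$. By Lemma~\ref{lem:enclose}(b), every enclosed vertex lies in $Y_I$ or has a neighbor there, so $|\operatorname{Enc}(A_I)|\le(\Delta+1)(\Delta+2\Delta^2)$. A given set $A'$ thus equals $A_{\{u\}}$ for at most $(\Delta+1)(\Delta+2\Delta^2)2^\Delta$ pairs: choose $u\in\operatorname{Enc}(A')$, choose $W_I\subseteq N(u)$, and apply Lemma~\ref{lem:enclose}(c).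 Now sum over all pairs and use \eqref{eq:total}.
\end{proof}

In particular at most $50\kappa(\Delta)\varphi^n/n$ tight partitions have $2a+f\le n$ and $f-b\ge n/50$: one marked vertex gains a factor of order $n$ at a bounded cost. To gain an exponential factor we mark $m\approx\eta n$ vertices among at least $n/100$ candidates. The number of choices is at least $(100\eta)^{-m}$, while the loss in weight and the ambiguity in decoding are at most $e^{\text{const}\cdot m}$ with a constant that does not depend on $\eta$. For small $\eta$ the gain wins. Three difficulties remain.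
\begin{itemize}
\item There may be few candidates. In the bundle of paths from the introduction, every vertex of $S$ that is not adjacent to $t$ has a private neighbor in $B$ and belongs to every cover. By \eqref{eq:cover} this cannot happen when $f$ is well above $b$, and the other partitions are counted directly (Lemma~\ref{lem:lopsided}).
\item Degrees are unbounded. We show that either a small set has a large neighborhood, which is rare (Lemma~\ref{lem:hub}), or the degrees become bounded after a small set of exceptional vertices is ignored (Lemma~\ref{lem:delete}).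
\item The exceptional vertices, though few, are far more numerous than $\eta n$, they depend on $\tau$, and they may become enclosed. A random choice of $I$ makes this unlikely for each of them (Lemma~\ref{lem:few}).
\end{itemize}

\section{Reduction to balanced tight partitions}\label{sec:reduction}

Fix
\[
\Gamma=10^{31},\qquad \eta=\tfrac1{100}e^{-\Gamma}.
\]
The value of $\Gamma$ is dictated by the last inequality of Section~\ref{sec:regular}; before that we use only $\eta\le10^{-12}$ and $\eta^2=10^{-4}e^{-2\cdot10^{31}}\ge\exp(-10^{32})$. We also use $0.4812<\ln\varphi<0.4813$ and $0.6931<\ln2<0.6932$. A tight partition of an $n$-vertex graph is \emph{balanced} if $|a-b|\le\eta n/2$. Since $a+b+f=n$, a balanced partition satisfies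
\begin{equation}\label{eq:balanced}
2a+f\le(1+\eta/2)n,\qquad 2b+f\le(1+\eta/2)n,\qquad\text{and we note}\quad \varphi^{(1+\eta/2)n}\le\varphi^ne^{\eta n/4}.
\end{equation}

\begin{proposition}\label{prop:balanced}
There is an absolute constant $C_1$ such that every graph $H$ on $n$ vertices, with distinct non-adjacent vertices $s,t$, has at most $C_1\varphi^ne^{-\eta n/2}$ balanced tight partitions.
\end{proposition}

We shall often guess a small set. For $0<\rho\le1$ let $h(\rho)=\rho\,(1+\ln(1/\rho))$. Since $\rho^{\,i-\rho n}\ge1$ for $i\le\rho n$, the number of subsets of size at most $\rho n$ of an $n$-set satisfies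
\begin{equation}\label{eq:entropy}
\sum_{i\le\rho n}\binom ni\le\sum_{i}\binom ni\rho^{\,i-\rho n}=\rho^{-\rho n}(1+\rho)^n\le e^{h(\rho)n}.
\end{equation}

\begin{lemma}\label{lem:withconstant}
Proposition~\ref{prop:balanced} implies $|\mathcal S(G,s,t)|\le(2+C_1)\,c_0^{\,n}$ for every graph $G$ on $n$ vertices and all distinct non-adjacent $s,t$.
\end{lemma}

\begin{proof}
Let $S\in\mathcal S(G,s,t)$, let $A\ni s$ and $B\ni t$ be components of $G-S$, and let $D=V(G)\setminus(A\cup S\cup B)$ and $d=|D|$. With $a,f,b$ the sizes of $A,S,B$,
\[
2\min(a,b)+f=n-d-|a-b| .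
\]
So \eqref{eq:star} already gives a saving unless both $d$ and $|a-b|$ are small. Precisely, the separators with $d+|a-b|>\eta^2n$ number at most $2\varphi^{(1-\eta^2)n}$, by Lemma~\ref{lem:full} and \eqref{eq:star} applied from $s$ if $a\le b$ and from $t$ otherwise.

For the other separators $d\le\eta^2n\le n/2$ and $|a-b|\le\eta^2n\le\eta n/4\le\eta(n-d)/2$, so $(A,S,B)$ is a balanced tight partition of $G-D$. For fixed $D$ there are at most $C_1(\varphi e^{-\eta/2})^{n-d}\le C_1\varphi^ne^{-\eta n/2}$ of these, because $\varphi e^{-\eta/2}>1$. By \eqref{eq:entropy} there are at most $e^{h(\eta^2)n}$ sets $D$, and $\ln y\le2\sqrt y$ gives $h(\eta^2)=\eta^2(1+2\ln(1/\eta))\le\eta(\eta+4\sqrt\eta)\le\eta/4$. This is the reason for the threshold $\eta^2$: guessing $D$ must cost less than the proposition saves. The total in this case is at most $C_1\varphi^ne^{-\eta n/4}\le C_1\varphi^{(1-\eta^2)n}$, since $\eta^2\ln\varphi\le\eta/4$. Finally $\varphi^{1-\eta^2}\le c_0$.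
\end{proof}

The constant factor disappears because the count is multiplicative under gluing: a graph exceeding $c_0^{\,n-2}$ by any margin could be glued to copies of itself until it exceeded $(2+C_1)c_0^{\,n}$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:rate}, given Proposition~\ref{prop:balanced}]
Let $G_1$ and $G_2$ have $k$ and $l$ vertices besides $s$ and $t$, and let $G$ be obtained from their disjoint union by identifying the two copies of $s$ and the two copies of $t$. The internal vertices of an $s$--$t$ path of $G$ form a connected subset of $G-\{s,t\}$, so they lie in a single $G_i$. Hence $S$ is a separator of $G$ if and only if $S_i=S\cap V(G_i)$ is a separator of $G_i$ for $i=1,2$. If some $S_i$ properly contains a separator of $G_i$, substituting it shows that $S$ is not minimal; if $S$ properly contains a separator $S'$ of $G$, then some $S_i$ properly contains the separator $S'\cap V(G_i)$. So $S$ is minimal if and only if both $S_i$ are, and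
\[
|\mathcal S(G,s,t)|=|\mathcal S(G_1,s,t)|\cdot|\mathcal S(G_2,s,t)|,\qquad M(k+l)\ge M(k)M(l).
\]
Also $M(k)\ge1$ (the edgeless graph has the minimal separator $\emptyset$), $M(0)=1$ and $M(k)\le2^k$. Fekete's lemma states that if real numbers satisfy $\alpha_{k+l}\ge\alpha_k+\alpha_l$ for all $k,l\ge1$, then $\alpha_k/k$ tends to $\sup_{k\ge1}\alpha_k/k$. For $\alpha_k=\ln M(k)$ it shows that $c_*=\lim M(k)^{1/k}$ exists and equals $\sup_{k\ge1}M(k)^{1/k}\le2$. Thus $M(k)\le c_*^{\,k}$ for all $k\ge0$. By Lemma~\ref{lem:withconstant}, $M(k)^{1/k}\le\bigl((2+C_1)c_0^2\bigr)^{1/k}c_0$, and letting $k\to\infty$ gives $c_*\le c_0$. This is Theorem~\ref{thm:rate}, and Theorem~\ref{thm:main} follows.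
\end{proof}

\begin{remark}
A \emph{minimal separator} of $G$ is a minimal $(s,t)$-separator for some non-adjacent pair $s,t$; a graph on $n\ge2$ vertices has at most $\binom n2c_*^{\,n-2}$ of them. For $\delta\in(0,\frac12]$, the number of sets $S$ that contain some $S'\in\mathcal S(G,s,t)$ with $|S\setminus S'|\le\delta n$ is at most $e^{h(\delta)n}c_*^{\,n-2}$ by \eqref{eq:entropy}, since $S$ is determined by $S'$ and $S\setminus S'$.
\end{remark}

It remains to prove Proposition~\ref{prop:balanced}. From now on $H$, $s$, $t$ are fixed, $n=|V(H)|$, and \emph{partition} means balanced tight partition of $H$.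

\section{Partitions counted by changing the probabilities}\label{sec:hubs}

The probability $p$ suits a set whose boundary is about $q/p=\varphi$ times as large as the set. When the proportions are different, overall or on a known part of the graph, another choice in Lemma~\ref{lem:perc} does better.

\begin{lemma}\label{lem:lopsided}
At most $2\varphi^ne^{-\eta n/2}$ partitions have $b<n/10$ or $f<6b/5$. All other partitions satisfy
\begin{equation}\label{eq:excess}
f-b\ \ge\ b/5\ \ge\ n/50 .
\end{equation}
\end{lemma}

\begin{proof}
Use Lemma~\ref{lem:perc} with $R=\{t\}$ and recall that $B$ determines the partition. If $b<n/10$, take $\pi\equiv\frac1{10}$. The summand of $B$ is $10^{-(b-1)}0.9^{f}\ge10^{-n/10}0.9^n$, and $10^{1/10}<1.26$, so there are at most $(1.26/0.9)^n=1.4^n$ such partitions; and $\ln1.4<0.34<\ln\varphi-\eta/2$. If $5f<6b$, then $16(b+f)\le11(2b+f)$, so $b+f\le\frac{11}{16}(1+\eta/2)n$ by \eqref{eq:balanced}. With $\pi\equiv\frac12$ the summand of $B$ is at least $2^{-(b+f)}$, so there are at most $e^{\lambda n}$ such partitions, where $\lambda=\frac{11}{16}(1+\eta/2)\ln2<0.4766+\eta/4<\ln\varphi-\eta/2$.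
\end{proof}

Next we deal with large degrees. A single vertex of large but sublinear degree has no effect at exponential scale, so the right object is a small set of vertices with a linear-sized neighborhood. A \emph{$(\rho,\gamma)$-hub} of a partition is a set $Q$ with $Q\subseteq A$ or $Q\subseteq B$, $|Q|\le\rho n$ and $|N(Q)|\ge\gamma n$. A hub is cheap to guess, and it gives information about $\gamma n$ vertices. Say $Q\subseteq B$. No vertex of $N(Q)$ lies in $A$, so those that lie in $S$ are boundary vertices of $A$ for which we need not pay. If few lie in $S$, then most lie in $B$, in a proportion far above $p$, and we gain by growing $B$ from $Q$ with a larger probability on $N(Q)$.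

\begin{lemma}\label{lem:hub}
Let $0<\rho\le1$ and $\gamma>0$ satisfy $h(\rho)\le\gamma/40$ and $\eta\le\gamma/10$. Then at most $4\varphi^ne^{-\gamma n/20}$ partitions have a $(\rho,\gamma)$-hub.
\end{lemma}

\begin{proof}
Fix a set $Q$ with $|Q|\le\rho n$ and consider the partitions for which $Q$ is a hub contained in $B$. Then $N[Q]\subseteq B\cup S$. Let $\sigma=|N(Q)\cap S|$ and $\beta=|N(Q)\cap B|$, so that $\sigma+\beta\ge\gamma n$. The parameters $R$ and $\pi$ below depend only on $Q$.

\emph{Partitions with $\sigma\ge\gamma n/4$.} Take $R=\{s\}$, $\pi=0$ on $N[Q]$ and $\pi=p$ elsewhere. The set $A$ is disjoint from $N[Q]$, and $\sigma$ vertices of $S=N(A)$ contribute a factor $1$ instead of $q$. So the summand of $A$ is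
\[
p^{a-1}q^{f-\sigma}\ge\varphi^{-(2a+f)}\varphi^{\sigma}\ge\varphi^{-(1+\eta/2)n}e^{\gamma n/10},
\]
by \eqref{eq:balanced} and $\frac14\ln\varphi>\frac1{10}$.

\emph{Partitions with $\sigma<\gamma n/4$.} Now $\beta\ge\frac34\gamma n$. Take $R=Q\cup\{t\}$, $\pi=\frac12$ on $N(Q)\setminus R$ and $\pi=p$ elsewhere. The set $B$ is connected and contains $R$, so it belongs to $\mathcal C$. At most $\beta$ vertices of $B\setminus R$ lie in $N(Q)$ and at most $b-\beta$ lie outside $N(Q)$; of the vertices of $S=N(B)$, exactly $\sigma$ lie in $N(Q)$. So the summand of $B$ is at least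
\[
2^{-\beta}p^{\,b-\beta}\,2^{-\sigma}q^{f-\sigma}=\varphi^{-(2b+f)}\Bigl(\frac{\varphi^2}2\Bigr)^{\beta}\Bigl(\frac\varphi2\Bigr)^{\sigma}.
\]
Since $\varphi^2/2>1>\varphi/2$, the last two factors are at least $(\varphi^2/2)^{3\gamma n/4}(\varphi/2)^{\gamma n/4}=(\varphi^{7/4}/2)^{\gamma n}$, and $\frac74\ln\varphi-\ln2>0.14$. So the summand is again at least $\varphi^{-(1+\eta/2)n}e^{\gamma n/10}$.

Each case thus contains at most $\varphi^ne^{\eta n/4-\gamma n/10}$ partitions. The definition of a partition and \eqref{eq:balanced} are symmetric under exchanging $(A,s)$ with $(B,t)$, so the same bound holds in the two cases for $Q\subseteq A$. Summing over the four cases and, by \eqref{eq:entropy}, over at most $e^{h(\rho)n}$ sets $Q$, we get at most $4\varphi^n\exp\bigl((h(\rho)+\eta/4-\gamma/10)n\bigr)\le4\varphi^ne^{-\gamma n/20}$.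
\end{proof}

Both inequalities of \eqref{eq:balanced} were needed, since a hub on one side may force us to count from either side. Without hubs, degrees are bounded up to a small exceptional set.

\begin{lemma}\label{lem:delete}
Let $K\ge1/\gamma$ and let $(A,S,B)$ be a partition without a $(1/K,\gamma)$-hub. Then there is a set $E$ with $|E|\le2\gamma n$ such that every vertex of $B$ has at most $K$ neighbors outside $E$. The same holds for $A$.
\end{lemma}

\begin{proof}
Start with $Q=\emptyset$. While some $w\in B$ has more than $K$ neighbors outside $N[Q]$, add $w$ to $Q$. Each step enlarges $N[Q]$ by more than $K$ vertices, so the process stops, with $|Q|\le n/K$. As $Q\subseteq B$ is not a hub, $|N(Q)|<\gamma n$. Put $E=N[Q]$; then $|E|\le n/K+\gamma n\le2\gamma n$. The proof for $A$ is obtained by exchanging the letters.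
\end{proof}

We need this at two scales. The first bounds by $K_1$ the number of neighbors in $S$. We also need bounded degrees inside $B$, to control $N_B(W_I)$, and for this the candidates $u$ must have no neighbor among the exceptional vertices of $B$. Each exceptional vertex can disqualify $K_1$ candidates, so there must be far fewer than $n/K_1$ of them, whereas the first scale only gives $2\gamma_1n\ge2n/K_1$. Hence a second scale with $\gamma_2$ much smaller than $1/K_1$. We take
\[
\gamma_1=\frac1{2000},\quad K_1=2\cdot10^6,\qquad \gamma_2=\frac1{1000K_1}=5\cdot10^{-10},\quad K_2=5\cdot10^{12}.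
\]
Then $K_i\ge1/\gamma_i$ and $\eta\le\gamma_i/10$. From $\ln K_1<14.6$ and $\ln K_2<29.3$ we get $h(1/K_1)\le7.8\cdot10^{-6}\le1.25\cdot10^{-5}=\gamma_1/40$ and $h(1/K_2)\le6.1\cdot10^{-12}\le1.25\cdot10^{-11}=\gamma_2/40$. Call a partition \emph{regular} if it satisfies \eqref{eq:excess} and has no $(1/K_1,\gamma_1)$-hub and no $(1/K_2,\gamma_2)$-hub. By Lemmas~\ref{lem:lopsided} and~\ref{lem:hub}, and since $\gamma_1/20\ge\gamma_2/20\ge\eta/2$,
\begin{equation}\label{eq:irregular}
\text{at most $10\,\varphi^ne^{-\eta n/2}$ partitions are not regular.}
\end{equation}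

\section{Regular partitions}\label{sec:regular}

Lemma~\ref{lem:delete} bounds the number of edges from a vertex of $A\cup B$ \emph{into} the non-exceptional part of the graph. We also need bounds on the degrees of the non-exceptional vertices themselves. These hold on average, by counting edges, and so they hold with a thousand times larger constants after a few more vertices are discarded. Put
\[
L_1=1000K_1=2\cdot10^9,\qquad L_2=1000K_1K_2=10^{22}.
\]

\begin{lemma}\label{lem:structure}
Every regular partition $(A,S,B)$ has sets $S^\circ\subseteq S$ and $B^\circ\subseteq B$, a cover $T$ of $S^\circ$, and a set $U\subseteq S^\circ\setminus T$ such that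
\begin{itemize}
\item[(i)] every vertex of $B$ has at most $K_1$ neighbors in $S^\circ$ and at most $K_2$ neighbors in $B^\circ$;
\item[(ii)] every vertex of $S^\circ$ has at most $L_1$ neighbors in $A\cup B$, and every vertex of $B^\circ$ has at most $L_2$ neighbors in $B$;
\item[(iii)] $N_B(U)\subseteq B^\circ$ and $|U|\ge n/100$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $E_A$ and $E_B$ be the sets given by Lemma~\ref{lem:delete} for $A$ and for $B$ with $(K_1,\gamma_1)$, and let $E'$ be the set for $B$ with $(K_2,\gamma_2)$.

Let $S_1=S\setminus(E_A\cup E_B)$, so $|S\setminus S_1|\le4\gamma_1n=0.002n$. Every vertex of $A\cup B$ has at most $K_1$ neighbors in $S_1$, so there are at most $K_1n$ edges between $S_1$ and $A\cup B$. Let $S^\circ$ be the set of vertices of $S_1$ with at most $L_1$ neighbors in $A\cup B$; then $|S_1\setminus S^\circ|\le K_1n/L_1=0.001n$.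

Let $B^\circ$ be the set of vertices of $B\setminus E'$ with at most $L_2$ neighbors in $B$. Every vertex of $B$ has at most $K_2$ neighbors in $B\setminus E'$, so there are at most $K_2n$ pairs $(w_0,w)$ of adjacent vertices with $w_0\in B$ and $w\in B\setminus E'$. A vertex $w\in(B\setminus E')\setminus B^\circ$ lies in more than $L_2$ such pairs as second entry. Hence $|B\setminus B^\circ|\le(2\gamma_2+K_2/L_2)n=0.003n/K_1$. Properties (i) and (ii) hold.

Let $T$ be any cover of $S^\circ$ and let $U$ be the set of vertices of $S^\circ\setminus T$ with no neighbor in $B\setminus B^\circ$. By (i), at most $K_1|B\setminus B^\circ|\le0.003n$ vertices of $S^\circ$ have such a neighbor. By \eqref{eq:cover} and \eqref{eq:excess},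
\[
|U|\ge f-0.002n-0.001n-b-0.003n\ge0.02n-0.006n\ge n/100.\qedhere
\]
\end{proof}

For each regular partition $\tau$ fix, once and for all, sets $S^\circ,B^\circ,T,U$ as in the lemma and a map $x$ as in Section~\ref{sec:enclose}, with $S'=S^\circ$. Let
\[
m=\lfloor\eta n\rfloor\le n/100\le|U| ,
\]
and consider the sets $W_I,X_I,A_I,Y_I$ for $m$-element subsets $I\subseteq U$. Define
\[
\Theta=(4L_1+L_1^2+L_1L_2)\ln\varphi,\qquad \Lambda=100\,(K_1+K_1^2L_1+K_1K_2).
\]
Since $4L_1+L_1^2+L_1L_2\le2.01\cdot10^{31}$ and $K_1+K_1^2L_1+K_1K_2\le8.1\cdot10^{21}$, we have $\Theta\le9.7\cdot10^{30}$ and $\Lambda\le8.1\cdot10^{23}$, so that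
\begin{equation}\label{eq:Gamma}
\Gamma\ \ge\ \Theta+2\Lambda+2L_1+1 .
\end{equation}

\emph{The loss in weight.} Both $I$ and $X_I\subseteq T$ lie in $S^\circ$, and $W_I\subseteq B^\circ$ by (iii). So (ii) gives
\begin{equation}\label{eq:sizes}
|X_I|\le|W_I|\le L_1m,\qquad |Y_I\setminus W_I|\le|N_B(X_I)|+|N_B(W_I)|\le L_1\cdot L_1m+L_2\cdot L_1m,
\end{equation}
and Lemma~\ref{lem:enclose}(a) with \eqref{eq:balanced} yields
\begin{equation}\label{eq:loss}
\operatorname{wt}(A_I)\ge e^{-\Theta m}\operatorname{wt}(A)\ge e^{-\Theta m}\varphi^{-n}e^{-\eta n/4}.
\end{equation}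

\emph{The number of enclosed vertices.} In Proposition~\ref{prop:bounded} we bounded $|\operatorname{Enc}(A_I)|$ by counting neighbors of $Y_I$. Now a vertex of $Y_I$ may have about $0.003n$ neighbors in $S\setminus S^\circ$, a number far above $m$, and these cannot be excluded when decoding, because $S^\circ$ depends on the unknown $\tau$. But a vertex of $S$ is enclosed only if \emph{all} its neighbors in $B$ fall into $Y_I$. So it is enough to watch one neighbor of each vertex, and (i) ensures that no vertex of $B$, exceptional or not, falls into $Y_I$ for more than a small fraction of the sets $I$.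

\begin{lemma}\label{lem:few}
Let $\tau$ be regular. For at least half of the $m$-element subsets $I\subseteq U$ we have $|\operatorname{Enc}(A_I)|\le2\Lambda\eta n$.
\end{lemma}

\begin{proof}
Choose $I$ uniformly at random. Each $u\in U$ lies in $I$ with probability $m/|U|\le100\eta$. We apply the union bound four times.
\begin{itemize}
\item A vertex $w\in B$ lies in $W_I$ only if one of its at most $K_1$ neighbors in $U\subseteq S^\circ$ lies in $I$. So $P(w\in W_I)\le100K_1\eta$ for every $w\in B$.
\item A vertex $x\in T$ lies in $X_I$ only if one of its at most $L_1$ neighbors in $B$ lies in $W_I$. So $P(x\in X_I)\le100K_1L_1\eta$.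
\item A vertex $w\in B$ lies in $N_B(X_I)$ only if one of its at most $K_1$ neighbors in $T\subseteq S^\circ$ lies in $X_I$. So $P(w\in N_B(X_I))\le100K_1^2L_1\eta$.
\item A vertex $w\in B$ lies in $N_B(W_I)$ only if it has a neighbor in $W_I\subseteq B^\circ$, and it has at most $K_2$ neighbors in $B^\circ$. So $P(w\in N_B(W_I))\le100K_1K_2\eta$.
\end{itemize}
Adding the first, third and fourth bounds, $P(w\in Y_I)\le\Lambda\eta$ for every $w\in B$. For each $v\in S=N(B)$ fix a neighbor $w(v)\in B$, independently of $I$. By Lemma~\ref{lem:enclose}(b), $\operatorname{Enc}(A_I)\subseteq Y_I\cup\{v\in S:w(v)\in Y_I\}$, so the expectation of $|\operatorname{Enc}(A_I)|$ is at most $(b+f)\Lambda\eta\le\Lambda\eta n$. By Markov's inequality, $|\operatorname{Enc}(A_I)|>2\Lambda\eta n$ with probability at most $\frac12$.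
\end{proof}

Call $(\tau,I)$ a \emph{good pair} if $\tau$ is regular, $I$ is an $m$-element subset of the set $U$ of $\tau$, and $|\operatorname{Enc}(A_I)|\le2\Lambda\eta n$.

\emph{The ambiguity in decoding.} To recover a good pair from $A_I$ we guess $I$ and then $W_I$. The second guess is made among the neighbors of $I$ in $A_I$, which include the neighbors of $I$ in $A$; this is why (ii) bounds the degrees from $S^\circ$ into $A$ as well as into $B$.

\begin{lemma}\label{lem:mult}
For every set $A'$ there are at most $2^{\,2\Lambda\eta n+2L_1m}$ good pairs $(\tau,I)$ with $A_I=A'$.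
\end{lemma}

\begin{proof}
Suppose there is at least one such pair. Then $|\operatorname{Enc}(A')|\le2\Lambda\eta n$, and by Lemma~\ref{lem:enclose}(b) every such pair has $I\subseteq\operatorname{Enc}(A')$. So there are at most $2^{2\Lambda\eta n}$ possibilities for $I$. Fix an $I$ that occurs, and let $Z$ be the set of vertices of $A'$ with a neighbor in $I$; it depends only on $A'$ and $I$. For every $\tau$ such that $(\tau,I)$ is a good pair with $A_I=A'$, the corresponding set $W_I$ is contained in $Z$. To bound $|Z|$, take any one such $\tau$. Since $A'=A\cup X_I\cup W_I$, a vertex of $Z$ lies in $X_I$ or is a neighbor in $A\cup B$ of a vertex of $I\subseteq S^\circ$. So $|Z|\le L_1m+L_1m$ by \eqref{eq:sizes} and (ii), and there are at most $2^{2L_1m}$ possibilities for $W_I$. By Lemma~\ref{lem:enclose}(c), $A'$ and $W_I$ determine $\tau$.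
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:balanced}]
Let $r$ be the number of regular partitions. We bound the sum $\Sigma$ of $\operatorname{wt}(A_I)$ over all good pairs in two ways. Each $A_I$ is a connected set containing $s$, so Lemma~\ref{lem:mult}, \eqref{eq:total} and $\eta n\le m+1$ give
\[
\Sigma\le2^{\,2\Lambda\eta n+2L_1m}\le\exp\bigl(2\Lambda(m+1)+2L_1m\bigr).
\]
For the lower bound, each regular $\tau$ lies in at least $\frac12\binom{|U|}m$ good pairs by Lemma~\ref{lem:few}. If $m\ge1$, then
\[
\binom{|U|}m=\prod_{i=0}^{m-1}\frac{|U|-i}{m-i}\ge\Bigl(\frac{|U|}m\Bigr)^m\ge\Bigl(\frac{n/100}{\eta n}\Bigr)^m=(100\eta)^{-m}=e^{\Gamma m},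
\]
and for $m=0$ both sides equal $1$. With \eqref{eq:loss},
\[
\Sigma\ge r\cdot\tfrac12e^{\Gamma m}\cdot e^{-\Theta m}\varphi^{-n}e^{-\eta n/4}.
\]
Comparing the two bounds and using \eqref{eq:Gamma} and $m\ge\eta n-1$,
\[
r\le2e^{2\Lambda}\varphi^ne^{\eta n/4}\exp\bigl((\Theta+2\Lambda+2L_1-\Gamma)m\bigr)\le2e^{2\Lambda}\varphi^ne^{\eta n/4}e^{-m}\le2e^{1+2\Lambda}\varphi^ne^{-3\eta n/4}.
\]
Together with \eqref{eq:irregular} this proves the proposition with $C_1=10+2e^{1+2\Lambda}$.
\end{proof}

By Section~\ref{sec:reduction}, Theorems~\ref{thm:main} and~\ref{thm:rate} are now proved. The size of the saving can be read off the last display: each marked vertex costs $\Theta+2\Lambda+2L_1$ in the exponent and gains $\ln\frac1{100\eta}$, so $\eta$ is exponentially small in the cost, and the cost is dominated by the term $L_1L_2\ln\varphi$ produced by the second scale.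

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Two Families Theorem: A Few Combinatorial Applications},
\texttt{https://compsciclub.ru/\allowbreak attachments/\allowbreak classes/\allowbreak slides\_RZG6nVLy/\allowbreak longest\_paths\_\allowbreak parameterized\_\allowbreak algorithms\_\allowbreak lecture\_240517.pdf}

\end{thebibliography}
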